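# Coding One More Set: Elementary Extensions Inside a Scott Set

## 1. Sets coded by prime divisors

Let $p_0=2,\ p_1=3,\ p_2=5,\ p_3=7,\dots$ be the primes. The number $70=2\cdot5\cdot7=p_0p_2p_3$ codes the set $\{0,2,3\}$: its elements are the $i$ with $p_i\mid 70$. A nonzero standard number has finitely many prime divisors, so it codes a finite set. In a nonstandard model $M$ of Peano arithmetic PA we can do more. Take a nonstandard $b\in M$ and form $\prod_{i<b}p_{2i}$ inside $M$. Among the standard primes exactly $p_0,p_2,p_4,\dots$ divide it, so it codes the set of even numbers.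

Now take an arbitrary infinite $X\subseteq\mathbb N$ with, say, $X\cap 4=\{0,2,3\}$. Perhaps no element of $M$ codes $X$. Some elementary extension does: add to the elementary diagram of $M$ a new constant $c$ with the axioms $p_i\mid c$ for $i\in X$ and $p_i\nmid c$ for $i\notin X$. The axioms with $i<4$ are satisfied by $c=70$. If $X\cap 6=\{0,2,3,5\}$, those with $i<6$ are satisfied by $c=70\cdot 13=910$. In general $\prod_{i\in X,\,i<m}p_i$ satisfies those with $i<m$. By compactness there is $N\succ M$ with an element coding $X$.

The argument does not control what else $N$ codes. We could have added a second constant for any other set, so nothing prevents this $N$ from coding, for instance, the halting set. Can we code $X$ and keep the other coded sets within a prescribed family? We fix the terms.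

Let $L_A$ be the language $(0,1,+,\times,<)$. For $M\models\text{PA}$ we identify $\mathbb N$ with the standard initial segment of $M$, and $N\succ M$ means that $N$ is an elementary extension of $M$.

**Definition (standard system).** $\mathrm{SSy}(M)=\{X\subseteq\mathbb N:\exists c\in M\ \ X=\{n\in\mathbb N:M\models p_n\mid c\}\}$.

**Definition (Scott set).** A Scott set is a family $\mathcal S\subseteq2^{\mathbb N}$ that is a Boolean algebra of sets, is closed under Turing reducibility, and is such that every infinite binary tree $T\subseteq2^{<\mathbb N}$ with $T\in\mathcal S$ (under a standard coding) has an infinite path in $\mathcal S$.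

For example, the arithmetical sets form a Scott set. The leftmost path of an infinite arithmetical tree $T$ is arithmetical, because "$\sigma$ has extensions in $T$ of every length" is an arithmetical condition on $\sigma$. The recursive sets do not form a Scott set: the completions of PA are the paths of an infinite recursive tree (see (F3) below), and no completion of PA is recursive. A Scott set is closed under the join $\oplus$, by the Boolean operations and Turing closure.

Standard systems of nonstandard models are Scott sets. So when we ask for $\mathrm{SSy}(N)\subseteq\mathcal S$, it is natural to let $\mathcal S$ be a Scott set. This is the question, taken from "Non-standard Models of Arithmetic and Their Standard Systems":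

*Let $M\models\mathrm{PA}$ be nonstandard, let $\mathcal S$ be a Scott set with $\mathrm{SSy}(M)\subset\mathcal S$, and let $X\in\mathcal S-\mathrm{SSy}(M)$. Is it always possible to find $N\succ M$ with $X\in\mathrm{SSy}(N)\subseteq\mathcal S$, even if $M$ (or $\mathrm{SSy}(M)$) is uncountable?*

The answer is no. Let $0'=\{e\in\mathbb N:\text{program } e \text{ halts on input } e\}$.

**Theorem A (ZFC).** There are a nonstandard $M\models\mathrm{PA}$, a Scott set $\mathcal S\supsetneq\mathrm{SSy}(M)$ and $X\in\mathcal S\setminus\mathrm{SSy}(M)$, with $|M|=|\mathrm{SSy}(M)|=|\mathcal S|=\aleph_1$, such that $0'\notin\mathcal S$, but every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$. Hence no $N\succ M$ satisfies $X\in\mathrm{SSy}(N)\subseteq\mathcal S$. Moreover, $\mathcal S$ is itself the standard system of a model of PA.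

**Theorem B.** For every uncountable cardinal $\kappa$ there is such a counterexample with $|M|=\kappa$ (same $X$, same $\mathcal S$, same standard system).

**Theorem C.** If $M$ is a nonstandard model of PA that has a nonstandard element with only countably many predecessors (in particular if $M$ is countable), then for every Scott set $\mathcal S\supseteq\mathrm{SSy}(M)$ and every $X\in\mathcal S$ there is $N\succ M$ with $X\in\mathrm{SSy}(N)\subseteq\mathcal S$.

For countable $M$ the positive answer is Ehrenfeucht's lemma, and Theorem C is slightly stronger. So the extension always exists when $|M|=\aleph_0$, and it can fail in every uncountable cardinality of $M$. We do not determine which uncountable $M$ outside Theorem C have the extension property.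

## 2. Overspill, completions, and prime models

"Definable" means definable with parameters, unless we write "$\emptyset$-definable". Sets are identified with their characteristic functions, so $X(i)\in\{0,1\}$, and $=^*$ means equality up to finitely many elements. The definable closure $\mathrm{dcl}(A)$ is the set of elements definable with parameters from $A$. PA proves that a nonempty definable set has a least element, so by the Tarski–Vaught test $\mathrm{dcl}(A)\prec N$ whenever $A\subseteq N\models\mathrm{PA}$.

*Overspill.* If a formula with parameters in a nonstandard $N\models\mathrm{PA}$ holds of all standard numbers, it holds of some nonstandard element; otherwise it would define $\mathbb N$ in $N$, against induction. Example: if $a$ is nonstandard, then $2^{d2^d}<a$ for every standard $d$, hence also for some nonstandard $d$.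

* **(F1)** If $N\models\mathrm{PA}$ is nonstandard and $\varphi$ has parameters in $N$, then $\{n\in\mathbb N:N\models\varphi(n)\}\in\mathrm{SSy}(N)$: for a nonstandard $b$ the element $\prod_{i<b,\ \varphi(i)}p_i$ codes it. So coding by binary digits and coding by primes give the same standard system. The same applies to relations and functions on standard arguments.
* **(F2)** (Scott 1962) Standard systems of nonstandard models of PA are Scott sets.
* **(F3)** If $\mathcal T$ is a Scott set and $V\in\mathcal T$ is a consistent theory in $L_A$ plus finitely many constants, then $V$ has a complete consistent extension in $\mathcal T$.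
* **(F4)** If $T\supseteq\mathrm{PA}$ is complete in $L_A$ plus constants, its prime model is $\mathrm{dcl}(\text{constants})$, computed in any model of $T$. If an element $a$ is defined by a formula that uses only constants from a set $F$, then $\{n:p_n\mid a\}$ is recursive in the restriction of $T$ to $L_A\cup F$.

The tree clause of (F2) shows overspill at work. If an infinite tree $T$ is coded in $N$, then for each standard $n$ there is a string of length $n$ all of whose initial segments belong to the coded set. By overspill there is such a string of nonstandard length, and its standard part is a path, coded by (F1).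

For (F3), let the tree consist of those $\sigma$ for which no contradiction is derived, by a proof with code $\le|\sigma|$, from $V$ and the first $|\sigma|$ sentences or their negations as chosen by $\sigma$. It is closed under initial segments, recursive in $V$, and infinite because $V$ is consistent. A path is complete, consistent with $V$, and therefore contains $V$.

For (F4), if $\delta$ defines $a$, then $p_n\mid a$ iff the sentence $\exists v(\delta(v)\wedge p_n\mid v)$ is in $T$.

## 3. A countable nonstandard initial segment suffices

It is instructive to prove the positive result first, since it shows what a counterexample has to avoid. To prove Theorem C we build a definable ultrapower of $M$. Its points are bounded, so that only countably many definable sets and functions need attention, and we decide them one at a time while promising which subsets of $\mathbb N$ will be coded.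

**Step 1: bounding the sample space.** This step makes the number of tasks countable. Let $a\in M$ be nonstandard with $\{y:y<a\}$ countable, and take a nonstandard $d$ with $2^{d2^d}<a$ by overspill. Let $\Omega=[0,2^d)$. View $u\in\Omega$ as the subset of $[0,d)$ given by its binary digits. A definable subset of $\Omega$ has a code below $2^{2^d}$, and a definable function $\Omega\to\Omega$ has a code below $2^{d2^d}$, namely $2^d$ blocks of $d$ bits. All these codes are below $a$, so there are only countably many of each, although $M$ may be uncountable.

**Step 2: conditions.** They record finitely many decisions. A condition is $(D;f_1,\dots,f_k;Y_1,\dots,Y_k)$ with $D\subseteq\Omega$ and $f_l:\Omega\to\Omega$ definable and $Y_l\in\mathcal S$, such that for all $m\in\mathbb N$ the set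
$$D_m=\{u\in D:\forall l\le k\ \forall i<m\ (i\in f_l(u)\leftrightarrow i\in Y_l)\}$$
is nonempty. These sets decrease with $m$, and $D_0=D$. The first condition is $(\Omega;\mathrm{id};X)$: here $D_m$ contains the standard number $\sum_{i\in X,\,i<m}2^i$.

**Step 3: deciding a set.** For definable $D'\subseteq\Omega$, replacing $D$ by $D\cap D'$ or by $D\setminus D'$ gives a condition. If both failed, at $m_1$ and $m_2$, then $D_{\max(m_1,m_2)}$ would be empty.

**Step 4: deciding a function.** Here the tree property of $\mathcal S$ is used. Let $f:\Omega\to\Omega$ be definable. Let $T$ be the set of $\tau\in2^{<\mathbb N}$ such that some $u\in D_{|\tau|}$ satisfies $i\in f(u)\leftrightarrow\tau(i)=1$ for all $i<|\tau|$. By (F1) some $Z\in\mathrm{SSy}(M)\subseteq\mathcal S$ codes the set of tuples $(\sigma_1,\dots,\sigma_k,\tau)$ of binary strings of equal length that describe initial segments of $f_1(u),\dots,f_k(u),f(u)$ for some $u\in D$. Then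
$$\tau\in T\iff(Y_1{\restriction}|\tau|,\dots,Y_k{\restriction}|\tau|,\tau)\in Z,\tag{1}$$
so $T$ is recursive in $Y_1\oplus\dots\oplus Y_k\oplus Z$, and $T\in\mathcal S$. It is closed under initial segments because the $D_m$ decrease, and infinite because every $D_m$ is nonempty. Let $Y\in\mathcal S$ be a path. Then $(D;f_1,\dots,f_k,f;Y_1,\dots,Y_k,Y)$ is a condition: its $m$-th set is nonempty because $Y{\restriction}m\in T$.

**Step 5: the ultrafilter.** In $\omega$ steps decide all definable $D'\subseteq\Omega$ and all definable $f:\Omega\to\Omega$. For fixed $m$ the sets $D_m$ decrease along the sequence. Let $q$ be the family of definable subsets of $\Omega$ that contain some $D_m$ of some condition in the sequence. It is closed upward and does not contain $\emptyset$. It is closed under intersection: for two of the $D_m$'s, take the later condition and the larger $m$. It contains $D'$ or $\Omega\setminus D'$ for each definable $D'$, by Step 3 and $D_0=D$. So $q$ is an ultrafilter on the definable subsets of $\Omega$.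

**Step 6: the extension.** Let $N$ consist of the classes modulo $q$ of $M$-definable functions $h:\Omega\to M$. Łoś's theorem holds, since in the existential step the least witness is a definable function of $u$. So $N\succ M$ via constant functions. Given $h$, put $h^*(u)=\{i<d:p_i\mid h(u)\}\in\Omega$. The function $h^*$ was treated with some $Y\in\mathcal S$. For each $i\in\mathbb N$ the set $\{u:p_i\mid h(u)\leftrightarrow i\in Y\}$ contains a $D_{i+1}$, hence is in $q$. Thus $[h]$ codes $Y$, and $\mathrm{SSy}(N)\subseteq\mathcal S$. The class of $u\mapsto\prod_{i\in u}p_i$ codes $X$, by the first condition. This proves Theorem C. $\blacksquare$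

Suppose now that every nonstandard initial segment $[0,a)$ is uncountable. Then uncountably many functions may have to be treated, and one would continue the sequence past stage $\omega$. A condition at that stage carries infinitely many promises $Y_0,Y_1,\dots$, and the equivalence (1) now needs their infinite join. A Scott set $\mathcal S\ne2^{\mathbb N}$ is not closed under infinite joins. Indeed, if $B\notin\mathcal S$, put $Y_l=\{0\}$ for $l\in B$ and $Y_l=\emptyset$ for $l\notin B$. Each $Y_l$ is in $\mathcal S$, while their join computes $B$. So $T$ need not be in $\mathcal S$, and Step 4 breaks down.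

Theorem C also guides the search for a counterexample: the obstruction to coding $X$ has to consist of uncountably many elements of $M$, and it has to be visible below every nonstandard element.

## 4. Partial codes that conflict at nonstandard places

View an element $g$ of a model as a partial $\{0,1\}$-valued function. Let $G(g,i,1)$, read "$g(i)=1$", be the formula $p_{2i}\mid g\wedge p_{2i+1}\nmid g$, and let $G(g,i,0)$ be $p_{2i+1}\mid g\wedge p_{2i}\nmid g$. The two exclude each other; if neither holds, $g$ is undefined at $i$. Let
$$\mathrm{Conf}(g,g';e)\;:\Leftrightarrow\;\exists i<e\ \exists\varepsilon\le1\ \bigl(G(g,i,\varepsilon)\wedge G(g',i,1-\varepsilon)\bigr).$$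

For instance $14=p_0p_3$ has value $1$ at $0$ and value $0$ at $1$, while $10=p_0p_2$ has value $1$ at both. So $\mathrm{Conf}(14,10;2)$ holds and $\mathrm{Conf}(14,10;1)$ fails. The number $35=p_2p_3$ is undefined at $1$.

In a nonstandard model, two partial functions can agree at all standard places and still conflict. Let $b$ be nonstandard, $g=\prod_{i\le b}p_{2i}$ and $g'=p_{2b+1}\prod_{i<b}p_{2i}$. Both have value $1$ at every standard place, and they conflict exactly at $b$. Suppose $c$ codes $\mathbb N$ in the sense of Section 1. Then at every standard place $c$ agrees with $g$ and with $g'$, and by overspill the agreement continues to nonstandard $\tau$ and $\tau'$ respectively. But it cannot continue beyond $b$ for both, so $\min(\tau,\tau')\le b$. One such pair is harmless, since $\tau$ may be small. With uncountably many partial functions and only countably many possible sizes for $\tau$, however, the pigeonhole principle produces a contradiction.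

What could provide "countably many sizes"? Suppose $M\models\mathrm{PA}$ has nonstandard $\emptyset$-definable elements. Then $\mathrm{dcl}^M(\emptyset)$ is countable and nonstandard. Enumerate its nonstandard elements and let $e_n$ be the least of the first $n+1$ of them. Then $e_0\ge e_1\ge\cdots$ is coinitial in $\mathrm{dcl}^M(\emptyset)\setminus\mathbb N$, and each $e_n$ is $\emptyset$-definable. An extension might have nonstandard elements below all $e_n$. The next lemma shows that this escape costs $0'$.

**Lemma 1.** Let $M\models\mathrm{PA}$ with $\mathrm{dcl}^M(\emptyset)$ nonstandard, and let $(e_n)$ be as just described. Let $X\subseteq\mathbb N$ and $g_\alpha\in M$ ($\alpha<\omega_1$) be such that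

(i) if $i\in\mathbb N$ and $M\models G(g_\alpha,i,\varepsilon)$, then $\varepsilon=X(i)$;

(ii) for all $\gamma<\omega_1$ and $n\in\mathbb N$ the set $\{\beta<\gamma:M\models\neg\mathrm{Conf}(g_\beta,g_\gamma;e_n)\}$ is finite.

Then every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$.

**Proof.** Suppose $N\succ M$, $X\in\mathrm{SSy}(N)$ and $0'\notin\mathrm{SSy}(N)$. We have $\mathrm{dcl}^N(\emptyset)=\mathrm{dcl}^M(\emptyset)$.

**Step 1: the $e_n$ remain coinitial.** We claim that every nonstandard $\tau\in N$ satisfies $e_n\le\tau$ for some $n$. Suppose $\tau<e_n$ for all $n$. Let $H(e,s)$ be a $\Delta_0$-formula expressing "$s$ codes a halting computation of program $e$ on input $e$", and put $A=\{e\in\mathbb N:N\models\exists s<\tau\ H(e,s)\}$, which is in $\mathrm{SSy}(N)$ by (F1). If $e\in0'$, there is a standard witness, which is below $\tau$, so $e\in A$. If $e\notin0'$, there is no standard witness in $N$. If there is any witness at all in $N$, the least one is $\emptyset$-definable and nonstandard, hence $\ge e_n>\tau$ for some $n$. So $e\notin A$. Thus $0'=A\in\mathrm{SSy}(N)$, a contradiction.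

**Step 2: overspill.** We measure how far each $g_\alpha$ agrees with a code of $X$. Let $c\in N$ with $X=\{i\in\mathbb N:N\models p_i\mid c\}$. By (i), for each $\alpha$ every standard $i$ satisfies
$$\forall\varepsilon\le1\ \bigl(G(g_\alpha,i,\varepsilon)\rightarrow(p_i\mid c\leftrightarrow\varepsilon=1)\bigr).\tag{2}$$
By overspill there is a nonstandard $\tau_\alpha\in N$ such that (2) holds for all $i<\tau_\alpha$. By Step 1 choose $n(\alpha)$ with $e_{n(\alpha)}\le\tau_\alpha$.

**Step 3: pigeonhole.** There are an uncountable $I\subseteq\omega_1$ and $n$ with $n(\alpha)=n$ for all $\alpha\in I$. For $\beta<\gamma$ in $I$, a conflict of $g_\beta$ and $g_\gamma$ at some $i<e_n$ would by (2) require both $p_i\mid c$ and $p_i\nmid c$. So $\neg\mathrm{Conf}(g_\beta,g_\gamma;e_n)$ holds in $N$, hence in $M$. As $I$ is uncountable, some $\gamma\in I$ has infinitely many predecessors in $I$. This contradicts (ii). $\square$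

By (i) no two of the $g_\alpha$ conflict at a standard place, so all the conflicts demanded in (ii) are at nonstandard places. Taking all $g_\alpha=0$ satisfies (i) but violates (ii). The task is to have both, while keeping $X$ out of $\mathrm{SSy}(M)$ and $0'$ out of a Scott set that contains $\mathrm{SSy}(M)$ and $X$.

## 5. The sets $R_\alpha$ and the Scott sets $S_F$

We let $g_\alpha$ code the restriction of $X$ to a set $R_\alpha\subseteq\mathbb N$. To keep $X$ uncoded, the complete theory of finitely many elements $g_\beta$, $\beta\in F$, will be confined to a countable Scott set $S_F$ that contains $R_\beta$ and $X\cap R_\beta$ for $\beta\in F$ but not $X$. The following proposition lists exactly what is needed. Clause (P1) says that what happens on $F$ does not predict $X$ on a new $R_\alpha$; (P2) says that infinite sets built from $F$ meet the other $R_\beta$, even finitely many at once.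

**Proposition 2.** There are $X\subseteq\mathbb N$, $R_\alpha\subseteq\mathbb N$ ($\alpha<\omega_1$), countable Scott sets $S_F$ ($F\in[\omega_1]^{<\omega}$), and a Scott set $\mathcal S$ with $|\mathcal S|\le\aleph_1$, which is the standard system of a model of PA, such that:

* **(P0)** $S_F\subseteq S_{F'}\subseteq\mathcal S$ for $F\subseteq F'$; $X\in\mathcal S$; $0'\notin\mathcal S$; and $R_\beta,\ X\cap R_\beta\in S_F$ for $\beta\in F$.
* **(P1)** If $W\in S_F$ and $\alpha\notin F$, then $W\cap R_\alpha\ne^*X\cap R_\alpha$.
* **(P2)** If $E\in S_F$ is infinite and $B$ is finite, nonempty, and disjoint from $F$, then $E\cap\bigcap_{\beta\in B}R_\beta\ne\emptyset$.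

Note that $X\notin S_F$ for every $F$: apply (P1) to $W=X$ and any $\alpha\notin F$.

We prove Proposition 2 in Sections 8–10, and first see how it is used. For finite $F\subset\omega_1$ let $L(F)=L_A\cup\{c_\beta:\beta\in F\}$, Gödel-numbered by numbering the constants in increasing order of $\beta$. Passing between $F\subseteq F'$ is a recursive relabelling, so a theory in $L(F)$ that belongs to $S_F$ also belongs to $S_{F'}$ when read in $L(F')$.

## 6. Adding $\omega_1$ conflicting constants

By (F3), choose a completion $T_\emptyset\in S_\emptyset$ of $\mathrm{PA}+\neg\mathrm{Con}(\mathrm{PA})$, which is consistent by Gödel's second incompleteness theorem. Its prime model $M_\emptyset$ is countable, consists of $\emptyset$-definable elements, and is nonstandard because $\mathbb N\models\mathrm{Con}(\mathrm{PA})$. Let $(e_n)$ be chosen from $M_\emptyset\setminus\mathbb N$ as in Section 4. We use $e_n$ in formulas via its $\emptyset$-definition.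

**Proposition 3.** There are complete consistent theories $T_\alpha$ ($\alpha\le\omega_1$) in $L_A\cup\{c_\beta:\beta<\alpha\}$, increasing, with $T_0=T_\emptyset$, such that:

* **(Q1)** for $\beta<\alpha$: $G(c_\beta,i,X(i))\in T_\alpha$ if $i\in R_\beta$, and $\neg G(c_\beta,i,0)\wedge\neg G(c_\beta,i,1)\in T_\alpha$ if $i\in\mathbb N\setminus R_\beta$;
* **(Q2)** call a finite $F\subset\alpha$ *good* if $T_\alpha{\restriction}L(F)\in S_F$; then $\emptyset$ is good, and every finite subset of $\alpha$ is contained in a good one;
* **(Q3)** for all $\gamma<\alpha$ and $n\in\mathbb N$ the set $\{\beta<\gamma:\mathrm{Conf}(c_\beta,c_\gamma;e_n)\notin T_\alpha\}$ is finite.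

**Proof.** We proceed by recursion on $\alpha$. Since the theories are complete and increasing, $T_\alpha{\restriction}L(F)$ does not change when $\alpha$ grows, and neither does the membership of a given $\mathrm{Conf}$ sentence. So at limits we take unions, and (Q1)–(Q3) are preserved. Let $\alpha<\omega_1$ and let $T_\alpha$ be given.

**Step 1: the schedule.** We order the obligations of the new constant $c_\alpha$ in type $\omega$. As $\alpha$ is countable, (Q2) yields good sets $\emptyset=F_0\subseteq F_1\subseteq\cdots$ with $\bigcup_jF_j=\alpha$. Put $T^j=T_\alpha{\restriction}L(F_j)\in S_{F_j}$. We build complete consistent theories $U_0\subseteq U_1\subseteq\cdots$ with $U_j$ in $L(F_j\cup\{\alpha\})$,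
$$U_j\supseteq T^j,\qquad U_j\in S_{F_j\cup\{\alpha\}},\qquad \mathrm{Conf}(c_\beta,c_\alpha;e_j)\in U_{j+1}\ \text{ for all }\beta\in F_{j+1}\setminus F_j.\tag{3}$$

**Step 2: the theory $U_0$.** It fixes the standard behavior of $c_\alpha$. The theory
$$T_\emptyset\cup\{G(c_\alpha,i,X(i)):i\in R_\alpha\}\cup\{\neg G(c_\alpha,i,0)\wedge\neg G(c_\alpha,i,1):i\in\mathbb N\setminus R_\alpha\}$$
is recursive in $T_\emptyset\oplus R_\alpha\oplus(X\cap R_\alpha)$, so it is in $S_{\{\alpha\}}$ by (P0). It is consistent, since a finite part mentions only finitely many $i$ and is realized in $M_\emptyset$ by a product of primes $p_{2i}$ (for $i\in R_\alpha$, $X(i)=1$) and $p_{2i+1}$ (for $i\in R_\alpha$, $X(i)=0$). Let $U_0\in S_{\{\alpha\}}$ be a completion, by (F3).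

**Step 3: reducing $U_{j+1}$ to one element $a$.** Let $B=F_{j+1}\setminus F_j$ and
$$V=U_j\cup T^{j+1}\cup\{\mathrm{Conf}(c_\beta,c_\alpha;e_j):\beta\in B\}\in S_{F_{j+1}\cup\{\alpha\}}.$$
If $V$ is consistent, (F3) gives a completion $U_{j+1}\in S_{F_{j+1}\cup\{\alpha\}}$, and (3) holds. Let $M_\alpha$ be the prime model of $T_\alpha$ and $A_j=\mathrm{dcl}(c_\beta:\beta\in F_j)\prec M_\alpha$. A finite part of $U_j$ is implied by a single $\varphi(c_\alpha)\in U_j$, where $\varphi(v)$ is an $L(F_j)$-formula. It is enough to find $a\in A_j$ with
$$\varphi(a)\quad\text{and}\quad M_\alpha\models\mathrm{Conf}(c_\beta,a;e_j)\ \text{ for all }\beta\in B,\tag{4}$$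
for then $M_\alpha$ with $c_\alpha:=a$ satisfies $T^{j+1}$, $\varphi(c_\alpha)$ and the required conflicts, and compactness applies.

**Step 4: $\varphi$ leaves the value open at infinitely many places.** This is where (P1) is used. If $\varphi$ forced $v(i)=X(i)$ at almost all places of $R_\alpha$, no conflict could be arranged there; but then the old theory would compute $X$ on $R_\alpha$. In detail, for $i\in\mathbb N$ let
$$w(i)=\{\varepsilon\in\{0,1\}:\ \exists v(\varphi(v)\wedge G(v,i,\varepsilon))\in T^j\},$$
$E=\{i:w(i)=\{0,1\}\}$ and $W=\{i:1\in w(i)\}$. Both sets are recursive in $T^j$, so $E,W\in S_{F_j}$. For $i\in R_\alpha$ we have $\varphi(c_\alpha)\wedge G(c_\alpha,i,X(i))\in U_j$; since $U_j\supseteq T^j$ is consistent and $T^j$ is complete, $X(i)\in w(i)$. If $E$ were finite, then $w(i)=\{X(i)\}$ for all but finitely many $i\in R_\alpha$, so $W\cap R_\alpha=^*X\cap R_\alpha$. As $\alpha\notin F_j$, this contradicts (P1). So $E$ is infinite.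

**Step 5: one place conflicts with all of $B$.** Now we find $a$, using (P2). If $B=\emptyset$, take any $a\in A_j$ with $\varphi(a)$; it exists because $\varphi(c_\alpha)\in U_j$ gives $\exists v\,\varphi(v)\in T^j$. If $B\ne\emptyset$, note that $B$ is disjoint from $F_j$, so (P2) gives $i\in E\cap\bigcap_{\beta\in B}R_\beta$. As $1-X(i)\in w(i)$, there is $a\in A_j$ with $\varphi(a)\wedge G(a,i,1-X(i))$. For $\beta\in B$ we have $G(c_\beta,i,X(i))$ by (Q1), and $i<e_j$ since $i$ is standard. So (4) holds, and $V$ is consistent.

The auxiliary element $a$ conflicts at a standard place. The constant $c_\alpha$ itself inherits only the sentence $\mathrm{Conf}(c_\beta,c_\alpha;e_j)$. Since $c_\alpha$ and $c_\beta$ both follow $X$ at all standard places where they are defined, their conflict will be at a nonstandard place below $e_j$.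

**Step 6: checking the clauses.** Let $T_{\alpha+1}=\bigcup_jU_j$. It is complete and consistent, and contains $\bigcup_jT^j=T_\alpha$. Clause (Q1) for $\beta=\alpha$ holds by the choice of $U_0$. For (Q2), $T_{\alpha+1}{\restriction}L(F_j\cup\{\alpha\})=U_j$, so $F_j\cup\{\alpha\}$ is good, and every finite subset of $\alpha+1$ is contained in one of these sets; also $T_{\alpha+1}{\restriction}L_A=T_\emptyset\in S_\emptyset$. For (Q3) with $\gamma=\alpha$: if $\beta\in F_{j+1}\setminus F_j$ with $j\ge n$, then $\mathrm{Conf}(c_\beta,c_\alpha;e_j)\in T_{\alpha+1}$, and $e_j\le e_n$ gives $\mathrm{Conf}(c_\beta,c_\alpha;e_n)\in T_{\alpha+1}$. So the exceptions lie in the finite set $F_n$. $\square$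

## 7. Theorem A, granted Proposition 2

Let $M$ be the prime model of $T_{\omega_1}$ and $g_\alpha=c_\alpha^M$. It is nonstandard because $T_\emptyset\subseteq T_{\omega_1}$, and $\mathrm{dcl}^M(\emptyset)=M_\emptyset$.

**Step 1: the standard system of $M$ lies inside $\mathcal S$.** Every $a\in M$ is definable from $\{g_\beta:\beta\in F\}$ for some finite $F$, which we may take good by (Q2). By (F4) the set coded by $a$ is recursive in $T_{\omega_1}{\restriction}L(F)\in S_F$. Hence $\mathrm{SSy}(M)\subseteq\bigcup_FS_F\subseteq\mathcal S$.

**Step 2: $X$ is new.** By (P0), $X\in\mathcal S$ and $0'\notin\mathcal S$. As $X\notin S_F$ for every $F$, Step 1 gives $X\notin\mathrm{SSy}(M)$. So $\mathrm{SSy}(M)\subsetneq\mathcal S$.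

**Step 3: cardinalities.** Clearly $|M|\le\aleph_1$, and $|\mathcal S|\le\aleph_1$. We show that the $R_\alpha$ are $\aleph_1$ different members of $\mathrm{SSy}(M)$. By (Q1), $R_\alpha$ is the set of standard $i$ at which $g_\alpha$ is defined, so $R_\alpha\in\mathrm{SSy}(M)$ by (F1). Suppose $R_\alpha=R_\beta$ with $\alpha\ne\beta$. The set $\mathbb N\setminus R_\alpha$ is in $S_{\{\alpha\}}$. If it is infinite, it meets $R_\beta=R_\alpha$ by (P2), which is absurd. If it is finite, then $X=^*X\cap R_\alpha\in S_{\{\alpha\}}$, so $X\in S_{\{\alpha\}}$, a contradiction. So $|\mathrm{SSy}(M)|=\aleph_1$, and hence $|M|=|\mathcal S|=\aleph_1$.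

**Step 4: the obstruction.** Lemma 1 applies: (i) is (Q1), and (ii) is (Q3) for $\alpha=\omega_1$. So every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$, and then $\mathrm{SSy}(N)\not\subseteq\mathcal S$. That $\mathcal S$ is the standard system of a model of PA is part of Proposition 2. $\blacksquare$

It remains to prove Proposition 2.

## 8. Measures on type spaces

The plan is to choose $X$ and the $R_\alpha$ at random, but inside a nonstandard model of PA, so that standard systems of submodels provide the Scott sets. Randomness over a countable model that does not code $0'$ will not create $0'$, and it gives (P1) and (P2).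

**Step 1: the base model.** We need a countable nonstandard $K\models\mathrm{PA}$ with $0'\notin\mathrm{SSy}(K)$. A set $Y$ is *low* if $Y'\le_T0'$; for instance recursive sets are low. A low set does not compute $0'$, since $0'\le_TY$ would give $0''\le_TY'\le_T0'$. By the low basis theorem (Jockusch–Soare), an infinite recursive binary tree has a low path. By the tree in the proof of (F3), $\mathrm{PA}+\neg\mathrm{Con}(\mathrm{PA})$ has a low completion $T_{\rm low}$. Let $K$ be its prime model. It is countable and nonstandard, and by (F4) all sets in $\mathrm{SSy}(K)$ are recursive in $T_{\rm low}$, so $0'\notin\mathrm{SSy}(K)$.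

Fix a nonstandard $d\in K$ and let $\Omega=[0,2^d)$. As before, $v\in\Omega$ is viewed as a subset of $[0,d)$.

**Step 2: counting measures.** For $k\ge1$ let $\mathrm{Def}_k$ be the countable algebra of $K$-definable subsets of $\Omega^k$, and put $P_k(E)=\mathrm{st}(|E|/2^{dk})$, where $|E|$ is the cardinality computed in the model and $\mathrm{st}$ is the standard part of a fraction in $[0,1]$. For example $P_1(\{v:i\in v\})=\frac12$ for each $i<d$.

Let $St_k$ be the Stone space of $\mathrm{Def}_k$, that is, the space of complete types over $K$ of $k$-tuples from $\Omega$. It is compact, with a countable base of clopen sets, which we identify with the elements of $\mathrm{Def}_k$. If a clopen set is a disjoint union of countably many clopen sets, then by compactness all but finitely many of these are empty. So any finitely additive probability on $\mathrm{Def}_k$ is countably additive on clopen sets, and it extends uniquely to a Borel probability measure on $St_k$. We write $P_k$ for the extension too.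

**Step 3: measures over a type.** These describe the choice of one more coordinate. For $q\in St_k$ and $E\in\mathrm{Def}_{k+1}$ let $P_q(E)=\mathrm{st}(|E_u|/2^d)$, where $u\models q$ in an elementary extension of $K$ and $E_u=\{w\in\Omega:(u,w)\in E\}$. This depends only on $q$, because comparisons of $|E_u|/2^d$ with standard rationals are formulas in $u$ over $K$. Again $P_q$ extends to a Borel probability measure on $St_{k+1}$. Example: for $E=\{(u,w):u\cap w=\emptyset\}$ we have $|E_u|=2^{d-|u|}$, so $P_q(E)=2^{-|u|}$ if $|u|$ is standard, and $P_q(E)=0$ otherwise.

**Lemma 4 (Fubini).** For Borel $B\subseteq St_{k+1}$ the function $q\mapsto P_q(B)$ is Borel and $P_{k+1}(B)=\int P_q(B)\,dP_k(q)$.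

**Proof.** First let $B=E$ be clopen. For $n\ge1$ and $0\le j\le n$ put $D_j=\{u\in\Omega^k:j/n\le|E_u|/2^d<(j+1)/n\}\in\mathrm{Def}_k$. These sets partition $\Omega^k$. For $q\in D_j$ we have $j/n\le P_q(E)\le(j+1)/n$, so $q\mapsto P_q(E)$ is within $\frac1n$ of a continuous step function. It is thus a uniform limit of continuous functions, hence continuous. Since $|E|=\sum_u|E_u|$, both $P_{k+1}(E)$ and $\int P_q(E)\,dP_k$ lie in $[s_n,s_n+\frac1n]$ with $s_n=\sum_j\frac jnP_k(D_j)$. Let $n\to\infty$. The Borel sets satisfying the claim are closed under monotone limits, and they contain the algebra of clopen sets, which generates the Borel sets. By the monotone class theorem the claim holds for all Borel sets. $\square$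

For a $K$-definable function $f$ on $\Omega^k$ and $q\in St_k$ let $Y_f(q)=\{n\in\mathbb N:\text{"}p_n\mid f(u)\text{"}\in q\}$. If $u\models q$, the elements of $\mathrm{dcl}(K\cup\{u\})$ are the $f(u)$, so $\mathrm{SSy}(\mathrm{dcl}(K\cup\{u\}))=\{Y_f(q):f\}$. The map $Y_f:St_k\to2^{\mathbb N}$ is continuous, since each coordinate is decided by a clopen set.

## 9. Three null events

**Lemma 5.** For each $K$-definable $f$ on $\Omega^k$ the Borel set $\{q\in St_k:0'\le_TY_f(q)\}$ is $P_k$-null.

**Proof.** The set is a countable union over Turing functionals. If it is not null, then for some functional $\Phi$ the set $C=\{y\in2^{\mathbb N}:\Phi^y=0'\}$ has $\mu(C)>0$, where $\mu$ is the image of $P_k$ under $Y_f$. We compute $0'$ by majority vote, with a set in $\mathrm{SSy}(K)$.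

**Step 1: $\mu$ is computable from a set coded in $K$.** We have $\mu([\sigma])=\mathrm{st}(|E_\sigma|/2^{dk})$ with $E_\sigma=\{u:\forall n<|\sigma|\,(p_n\mid f(u)\leftrightarrow\sigma(n)=1)\}$. By (F1) the function $(\sigma,j)\mapsto\lfloor2^j|E_\sigma|/2^{dk}\rfloor$ on standard arguments, which has standard values, is in $\mathrm{SSy}(K)$. So some $Z\in\mathrm{SSy}(K)$ computes the numbers $\mu([\sigma])$ uniformly to any precision.

**Step 2: concentrating on $C$.** Choose an open $O\supseteq C$ with $\mu(O\setminus C)<\mu(C)/4$, a clopen $U\subseteq O$ with $\mu(O\setminus U)<\mu(C)/4$, and a rational $\vartheta\in(\mu(C)/4,\,3\mu(C)/4)$. Then $\mu(U\cap C)\ge\mu(C)-\mu(O\setminus U)\ge3\mu(C)/4$ and $\mu(U\setminus C)<\mu(C)/4$.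

**Step 3: the vote.** For each $n$ the set $\{y\in U:\Phi^y(n)=0'(n)\}\supseteq U\cap C$ has measure $>\vartheta$, while $\{y\in U:\Phi^y(n)=1-0'(n)\}\subseteq U\setminus C$ has measure $<\vartheta$. Given $n$, search for $i\le1$ and $s$ with $\mu\{y\in U:\Phi^y_s(n)=i\}>\vartheta$. The set in question is a finite union of cylinders found effectively from $s$, so the condition is c.e. in $Z$. The search succeeds and can only find $i=0'(n)$. Thus $0'\le_TZ$ and $0'\in\mathrm{SSy}(K)$, a contradiction. $\square$

Now consider tuples $(x,r_1,\dots,r_k)\in\Omega^{k+1}$, with types in $St_{k+1}$. Write $X=x\cap\mathbb N$ and $R_j=r_j\cap\mathbb N$; these depend only on the type. Let $F\subseteq\{1,\dots,k\}$. The bounds below are counts made in $K$, after which standard parts are taken. We write $P$ for $P_{k+1}$.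

**Lemma 6.** Let $f$ be a $K$-definable function that depends only on $(r_l,x\cap r_l)_{l\in F}$, and let $j\notin F$, $1\le j\le k$. The event $Y_f\cap R_j=^*X\cap R_j$ is null.

**Proof.** The event is $\bigcup_s\bigcap_mA_{s,m}$, where $A_{s,m}$ is the clopen event that $Y_f$ and $X$ agree on $R_j\cap[s,s+m)$. So it suffices to show that $P(A_{s,m})\to0$ as $m\to\infty$. Put $\rho=\bigcup_{l\in F}r_l$. Fix $(r_l)_{l\in F}$ and $x\cap\rho$. Then $f$ is fixed, while the bits of $x$ outside $\rho$ and all bits of $r_j$ remain free and uniformly distributed. Let $t$ be the number of positions in $[s,s+m)\setminus\rho$. At such a position $i$ the pair $(x(i),r_j(i))$ takes four values equally often, and for exactly one of them $i\in r_j$ and $x(i)\ne Y_f(i)$, which violates $A_{s,m}$. So the conditional probability of $A_{s,m}$ is at most $(3/4)^t$. Each position lies outside $\rho$ independently with probability $2^{-|F|}$. Averaging over $(r_l)_{l\in F}$, each position contributes the factor $(1-2^{-|F|})+\frac34\,2^{-|F|}$, hence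
$$P(A_{s,m})\le\bigl(1-2^{-|F|-2}\bigr)^m\to0.\qquad\square$$

The hypothesis on $f$ matters: for $f$ allowed to depend on all of $x$, the choice $f=\prod_{i\in x}p_i$ gives $Y_f=X$ always. This is why $S_F$ will be built from $r_\beta$ and $x\cap r_\beta$, and not from $x$.

**Lemma 7.** Let $f$ be a $K$-definable function that depends only on $(x,r_l)_{l\in F}$, and let $\emptyset\ne B\subseteq\{1,\dots,k\}\setminus F$. The event "$Y_f$ is infinite and $Y_f\cap\bigcap_{j\in B}R_j=\emptyset$" is null.

**Proof.** Let $A_{t,n}$ be the event that $|Y_f\cap n|\ge t$ and $Y_f\cap n\cap\bigcap_{j\in B}R_j=\emptyset$, where $n=\{0,\dots,n-1\}$. For fixed $(x,r_l)_{l\in F}$ the set $Y_f\cap n$ is fixed and the $r_j$ ($j\in B$) are free. Each element of $Y_f\cap n$ is in $\bigcap_{j\in B}R_j$ independently with probability $2^{-|B|}$, so $P(A_{t,n})\le(1-2^{-|B|})^t$. For each $t$ our event is contained in $\liminf_nA_{t,n}$, so it has probability at most $(1-2^{-|B|})^t$. Let $t\to\infty$. $\square$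

## 10. Choosing $x$ and $\omega_1$ sets $r_\alpha$

We now choose $\omega_1$ random sets one at a time. A single generic choice of a pair is not enough, because the first coordinates must be such that almost every next coordinate is good, and so on.

**Step 1: closing off the null sets.** For $k\ge1$ let $\mathcal N^0_k\subseteq St_k$ be the union of the null Borel sets obtained from Lemma 5, and (for $k\ge2$) from Lemmas 6 and 7, for tuples of total length $k$. As $K$ is countable there are countably many $f$, so $\mathcal N^0_k$ is a null Borel set. By recursion on $j$, for all $k$ simultaneously, let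
$$\mathcal N_k^{j+1}=\mathcal N_k^j\cup\{q\in St_k:P_q(\mathcal N^j_{k+1})>0\},\qquad \mathcal N_k=\bigcup_j\mathcal N_k^j.$$
By Lemma 4 and induction on $j$ all these are null Borel sets: if $P_{k+1}(\mathcal N^j_{k+1})=0$, then $P_q(\mathcal N^j_{k+1})=0$ for $P_k$-almost every $q$. Moreover
$$q\in St_k\setminus\mathcal N_k\ \Rightarrow\ P_q(\mathcal N_{k+1})=0,\tag{5}$$
because $q\notin\mathcal N_k^{j+1}$ gives $P_q(\mathcal N^j_{k+1})=0$ for every $j$.

**Step 2: the recursion.** Choose $x$ realizing a type in $St_1\setminus\mathcal N_1$. Let $\alpha<\omega_1$ and suppose that $K^+_\alpha=\mathrm{dcl}(K\cup\{x\}\cup\{r_\beta:\beta<\alpha\})$ is given, with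
$$q_H:=\mathrm{tp}(x,r_H/K)\notin\mathcal N_{|H|+1}\quad\text{for all finite }H\subset\alpha,\tag{6}$$
where $r_H$ lists the $r_\beta$, $\beta\in H$, in increasing order of $\beta$. We look for $r_\alpha$. The function $E\mapsto\mathrm{st}(|E|/2^d)$ on the $K^+_\alpha$-definable subsets of $\Omega(K^+_\alpha)$ induces, as in Section 8, a Borel probability measure on the space of types of elements of $\Omega$ over the countable model $K^+_\alpha$. For finite $H\subset\alpha$ consider the continuous map $p\mapsto\mathrm{tp}(x,r_H,v/K)$, where $v\models p$. The image of the measure under this map is $P_{q_H}$, because both give $E\in\mathrm{Def}_{|H|+2}$ the value $\mathrm{st}(|E_{(x,r_H)}|/2^d)$. By (6) and (5), almost every $p$ is mapped outside $\mathcal N_{|H|+2}$. There are countably many $H$, so some $p$ works for all of them. Let $r_\alpha$ realize $p$ in an elementary extension of $K^+_\alpha$, and form $K^+_{\alpha+1}$ there. Since $\alpha$ exceeds all elements of $H$, the tuple for $H\cup\{\alpha\}$ is $(x,r_H,r_\alpha)$, and (6) holds for all finite subsets of $\alpha+1$. At limits take unions of the elementary chain.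

**Step 3: the objects of Proposition 2.** Let
$$K^+=\mathrm{dcl}(K\cup\{x\}\cup\{r_\alpha:\alpha<\omega_1\}),\quad\mathcal S=\mathrm{SSy}(K^+),\quad X=x\cap\mathbb N,\quad R_\alpha=r_\alpha\cap\mathbb N,$$
$$S_F=\mathrm{SSy}\bigl(\mathrm{dcl}(K\cup\{r_\beta,\ x\cap r_\beta:\beta\in F\})\bigr).$$
These are Scott sets by (F2). Each $S_F$ is countable, and $|\mathcal S|\le\aleph_1$.

**Step 4: verification.** The inclusions in (P0) are clear, and the memberships $X\in\mathcal S$ and $R_\beta,\,X\cap R_\beta\in S_F$ for $\beta\in F$ follow from (F1), since binary digits of $x$, $r_\beta$ and $x\cap r_\beta$ are definable. Every element of $K^+$ is $f(x,r_H)$ for some $K$-definable $f$ and finite $H$, and $q_H\notin\mathcal N^0_{|H|+1}$, so by the choice of $\mathcal N^0_{|H|+1}$ (Lemma 5) no set in $\mathcal S$ computes $0'$. Hence $0'\notin\mathcal S$. For (P1), let $W\in S_F$ and $\alpha\notin F$. Then $W=Y_f$ for a $K$-definable $f$ that depends only on $(r_\beta,x\cap r_\beta)_{\beta\in F}$. For $H=F\cup\{\alpha\}$ the type $q_H$ avoids the null event of Lemma 6, with $j$ the position of $\alpha$, so $W\cap R_\alpha\ne^*X\cap R_\alpha$. For (P2), an infinite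 $E\in S_F$ is $Y_f$ for an $f$ that depends only on $(x,r_\beta)_{\beta\in F}$. For $H=F\cup B$ the type $q_H$ avoids the null event of Lemma 7, so $E\cap\bigcap_{\beta\in B}R_\beta\ne\emptyset$. This proves Proposition 2, and with it Theorem A. $\square$

## 11. End extensions and larger cardinalities

For Theorem B we enlarge the model $M$ of Theorem A without changing its standard system. An extension $M'\supseteq M$ is an *end extension* if every element of $M'$ below an element of $M$ is in $M$.

**Step 1: a long chain.** By the MacDowell–Specker theorem every model of PA has a proper elementary end extension. It may be taken of the same cardinality: replace it by the definable closure of the given model and one new element, which is elementary and still an end extension. Iterating this $\kappa$ times from $M$, with unions at limits, yields an elementary end extension $M^*\succ M$. Each step adds an element and keeps the cardinality, and $\kappa\ge\aleph_1=|M|$, so $|M^*|=\kappa$.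

**Step 2: the standard system does not change.** Fix a nonstandard $b\in M$. If $c\in M^*$, then
$$\prod_{i<b,\ p_i\mid c}p_i\ \le\ \prod_{i<b}p_i\in M,$$
so the product on the left lies in $M$, and it codes the same subset of $\mathbb N$ as $c$. Hence $\mathrm{SSy}(M^*)=\mathrm{SSy}(M)$. In particular $\mathrm{SSy}(M^*)\subsetneq\mathcal S$ and $X\in\mathcal S\setminus\mathrm{SSy}(M^*)$.

**Step 3: the obstruction persists.** Any $N\succ M^*$ is also an elementary extension of $M$. So if $X\in\mathrm{SSy}(N)$, then $0'\in\mathrm{SSy}(N)$ by Theorem A, while $0'\notin\mathcal S$. This proves Theorem B. $\blacksquare$
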